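\title{Quadrics vanishing on a Bayesian network come from d-separation}

\begin{abstract}
A Bayesian network on a directed acyclic graph $G$ with discrete variables has two algebraic descriptions: the ideal $\ker\Phi$ of all polynomial relations among the joint probabilities, where $\Phi$ is the parametrization by conditional probabilities, and the ideal $I_{\mathrm{global}(G)}$ generated by the $2\times2$ minors of the conditional independence statements given by d-separation. We prove the conjecture that the quadrics in $\ker\Phi$ generate exactly $I_{\mathrm{global}(G)}$, for every $G$ and all numbers of states $d_i\ge2$. The proof works over every commutative ring, uses only the statements $A\perp\!\!\!\perp B\mid C$ with $A\cup B\cup C$ ancestral, and gives an explicit basis of the degree-two part of the coordinate ring of the model.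
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $X_1,\dots,X_n$ be random variables, where $X_i$ takes values in $[d_i]=\{1,\dots,d_i\}$ and $d_i\ge2$. Their joint distribution is a vector of $D=d_1\cdots d_n$ numbers $\Pr(X=u)$. A Bayesian network is a family of such vectors attached to a directed acyclic graph. It can be described by a factorization of the joint probabilities into conditional probabilities, or by a list of conditional independence statements read off from the graph. Each description gives an ideal in the polynomial ring whose variables stand for the joint probabilities, and this paper compares the two ideals in degree two.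

Let $\Bbbk$ be a nonzero commutative ring; the case of the original problem is $\Bbbk=\mathbb{C}$. Let $R=\Bbbk[P_u : u\in[d_1]\times\dots\times[d_n]]$, graded by degree, and write $R_2$ for the quadrics, that is, the homogeneous polynomials of degree two. A sign $+$ in an index position means summation over that index; for instance $P_{+u_2\cdots u_n}=\sum_{u_1}P_{u_1u_2\cdots u_n}$. For $A\subseteq V=\{1,\dots,n\}$, a \emph{state} of $X_A$ is an element of $\prod_{i\in A}[d_i]$, and $u_A$ is the restriction of $u$ to $A$.

\subsection*{Independence ideals}
Let $A,B,C\subseteq V$ be pairwise disjoint. For states $a,b,c$ of $X_A,X_B,X_C$ let $P_{abc}$ be the sum of all $P_u$ with $u_A=a$, $u_B=b$, $u_C=c$. For each $c$ these linear forms are the entries of a matrix $(P_{abc})_{a,b}$. For a probability distribution, $X_A$ and $X_B$ are conditionally independent given $X_C$ exactly when each of these matrices has rank at most one. Accordingly, the independence ideal $I_{A\perp\!\!\!\perp B\mid C}$ of Geiger, Meek and Sturmfels is generated by the $2\times2$ minors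
\[
P_{abc}P_{a'b'c}-P_{ab'c}P_{a'bc}
\]
of all these matrices. For a set $\mathcal{M}$ of statements $A\perp\!\!\!\perp B\mid C$, the ideal $I_{\mathcal{M}}$ is the sum of the ideals of its members.

\subsection*{Graphs and d-separation}
Let $G$ be a directed acyclic graph on $V$, labeled so that every edge $j\to i$ has $j>i$. If $j\to i$ is an edge, $j$ is a \emph{parent} of $i$ and $i$ is a \emph{child} of $j$; if there is a directed path from $j$ to $i\ne j$, then $j$ is an \emph{ancestor} of $i$ and $i$ is a \emph{descendant} of $j$. Let $\mathrm{pa}(i)$ be the set of parents of $i$, and $\mathrm{nd}(i)$ the set of vertices that are neither $i$, nor descendants of $i$, nor parents of $i$. The local statements are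
\[
\mathrm{local}(G)=\{\, i\perp\!\!\!\perp \mathrm{nd}(i)\mid \mathrm{pa}(i) : i\in V\,\}.
\]
Consider a path in the undirected graph underlying $G$. An interior vertex of the path is a \emph{collider} if both path edges at it point into it, and a \emph{non-collider} otherwise. The path is \emph{blocked} by $C$ if it has a non-collider in $C$, or a collider $v$ such that neither $v$ nor any descendant of $v$ lies in $C$. For pairwise disjoint $A,B,C$, the set $C$ \emph{d-separates} $A$ from $B$ if every path from a vertex of $A$ to a vertex of $B$ is blocked by $C$. In the chain $3\to2\to1$, the set $\{2\}$ d-separates $1$ from $3$ and $\emptyset$ does not; in the collider $2\to1\leftarrow3$, the set $\emptyset$ d-separates $2$ from $3$ and $\{1\}$ does not. Put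
\[
\mathrm{global}(G)=\{\,A\perp\!\!\!\perp B\mid C : C \text{ d-separates } A \text{ from } B\,\}.
\]
One has $I_{\mathrm{local}(G)}\subseteq I_{\mathrm{global}(G)}$.

\subsection*{The parametrization}
For each vertex $i$ and each state $w$ of $X_{\mathrm{pa}(i)}$ take indeterminates $\theta^{(i)}_{v|w}$ for $v<d_i$, and set $\theta^{(i)}_{d_i|w}=1-\sum_{v<d_i}\theta^{(i)}_{v|w}$. They stand for $\Pr(X_i=v\mid X_{\mathrm{pa}(i)}=w)$; when $i$ has no parents we write $\theta^{(i)}_v$. Let $\Bbbk[E]$ be the polynomial ring in these indeterminates and one more, $t$, and define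
\[
\Phi:R\to\Bbbk[E],\qquad P_u\mapsto t\prod_{i=1}^n\theta^{(i)}_{u_i|u_{\mathrm{pa}(i)}} .
\]
The variable $t$ records the degree, so $\ker\Phi$ is homogeneous. Over $\mathbb{C}$ it is prime, being the kernel of a map to a domain; it is the ideal of the cone over the Bayesian network model.

For an ideal $I$ and a polynomial $p$, the saturation $I:p^\infty$ is the ideal of all $f$ with $p^Nf\in I$ for some $N$. We take the following known result as given.

\begin{theorem}\label{thm:known}
Let $\Bbbk=\mathbb{C}$ and $p=\prod_{r\ge1}\prod_{u_{r+1},\dots,u_n}P_{+\cdots+u_{r+1}\cdots u_n}$, where a factor indexed by $r$ has $r$ plus signs. Then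
\[
I_{\mathrm{local}(G)}:p^\infty=I_{\mathrm{global}(G)}:p^\infty=\ker\Phi .
\]
This prime ideal is not in general generated by quadrics.
\end{theorem}

\subsection*{The question}
Independence ideals are generated by quadrics and $\ker\Phi$ need not be, so saturation can create new generators of higher degree. It is natural to ask whether it can also create new quadrics. For the local ideal it can.

\begin{example}\label{ex:local}
Let $G$ be the chain $4\to3\to2\to1$ with all $d_i=2$. The local statements with minors are $1\perp\!\!\!\perp\{3,4\}\mid2$ and $2\perp\!\!\!\perp4\mid3$. The set $\{3\}$ d-separates $\{1,2\}$ from $4$, so $b=P_{1111}P_{2212}-P_{1112}P_{2211}$ lies in $I_{\mathrm{global}(G)}$. In its monomials $P_uP_{u'}$ one has $u_2\ne u'_2$ and $u_3=u'_3=1$. The only local minor that contains such monomials is $P_{+111}P_{+212}-P_{+112}P_{+211}$, which consists of eight of them. Hence $b\notin I_{\mathrm{local}(G)}$.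
\end{example}

So the candidate is the global ideal, and the conjecture posed in \cite{slmath} says that nothing is missing from it in degree two: \emph{for every directed acyclic graph $G$ and all $d_1,\dots,d_n\ge2$, the ideal of $\mathbb{C}[P_u]$ generated by the quadrics in $\ker\Phi$ equals $I_{\mathrm{global}(G)}$.} In words, every quadratic constraint on a Bayesian network is a linear combination of conditional independence constraints.

We prove the conjecture in a sharper form. A set $S\subseteq V$ is \emph{ancestral} if $\mathrm{pa}(i)\subseteq S$ for all $i\in S$; equivalently, $S$ contains all ancestors of its elements. Let $I_{\mathrm{anc}}\subseteq I_{\mathrm{global}(G)}$ be the ideal generated by the minors of those statements $A\perp\!\!\!\perp B\mid C$ in $\mathrm{global}(G)$ for which $A\cup B\cup C$ is ancestral. We call these the \emph{ancestral minors}; their span is $(I_{\mathrm{anc}})_2$.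

\begin{theorem}\label{thm:main}
Let $\Bbbk$ be a nonzero commutative ring, $G$ a directed acyclic graph, and $d_1,\dots,d_n\ge2$. Every quadric in $\ker\Phi$ is a $\Bbbk$-linear combination of ancestral minors. Hence the ideal generated by the quadrics of $\ker\Phi$ equals $I_{\mathrm{global}(G)}$, and $I_{\mathrm{global}(G)}=I_{\mathrm{anc}}$.
\end{theorem}

The last equality is plausible from examples: in the chain $4\to3\to2\to1$ the statement $1\perp\!\!\!\perp3\mid2$ has a non-ancestral support, but each of its minors $P_{acb+}P_{a'cb'+}-P_{acb'+}P_{a'cb+}$ expands into a sum of minors of $1\perp\!\!\!\perp\{3,4\}\mid2$. The proof also yields an explicit basis of $(R/\ker\Phi)_2$ (Theorem~\ref{thm:basis}) and, over $\mathbb{C}$, shows that $\ker\Phi$ is generated by quadrics exactly when $I_{\mathrm{global}(G)}$ is prime (Corollary~\ref{cor:prime}).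

\section{The binary collider}\label{sec:collider}

If the parameters $\theta^{(i)}_{v|w}$, $v\in[d_i]$, were all independent, then $\Phi$ would send monomials to monomials, and its kernel would be spanned by differences of monomials with equal image. The relations $\sum_v\theta^{(i)}_{v|w}=1$ destroy this. The method of the proof is to recover it by working with marginals in place of the variables $P_u$. We show this on the collider $2\to1\leftarrow3$ with all $d_i=2$ and $\Bbbk=\mathbb{C}$.

Vertex $1$ is adjacent to both other vertices, so $I_{\mathrm{global}(G)}$ is generated by the single minor $q=P_{+11}P_{+22}-P_{+12}P_{+21}$ of $2\perp\!\!\!\perp3\mid\emptyset$, a quadric with eight terms. Write $\alpha_{bc}=\theta^{(1)}_{1|bc}$, $\beta_b=\theta^{(2)}_b$, $\gamma_c=\theta^{(3)}_c$, so that $\beta_1+\beta_2=\gamma_1+\gamma_2=1$. We compute $(\ker\Phi)_2$ in three steps.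

\emph{Rewriting.} The factor $\theta^{(1)}_{2|bc}=1-\alpha_{bc}$ is not a monomial in the free variables, so we remove the value $2$ at vertex $1$ by $P_{2bc}=P_{+bc}-P_{1bc}$. The eight forms $P_{1bc},P_{+bc}$ are a basis of $R_1$, with images $t\alpha_{bc}\beta_b\gamma_c$ and $t\beta_b\gamma_c$. The same can be done at vertices $2$ and $3$ in the forms $P_{+b'c'}$: for fixed $(b,c)$, with $\bar b,\bar c$ the other values,
\[
P_{+b\bar c}=P_{+b+}-P_{+bc},\qquad P_{+\bar bc}=P_{++c}-P_{+bc},\qquad P_{+\bar b\bar c}=P_{+++}-P_{+b+}-P_{++c}+P_{+bc}.
\]
Thus $P_{+++},P_{+b+},P_{++c},P_{+bc}$ span the same space as the four forms $P_{+b'c'}$. In $P_{1bc}$ nothing can be summed out at vertices $2$ and $3$, since the factor $\alpha_{bc}$ depends on $b$ and $c$. We obtain the following basis of $R_2$: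
\begin{itemize}
\item[(i)] the $10$ products $P_{1bc}P_{1b'c'}$;
\item[(ii)] the $16$ products of $P_{1bc}$ with $P_{+++}$, $P_{+b+}$, $P_{++c}$, $P_{+bc}$;
\item[(iii)] the $10$ products of two of the forms $P_{+++}$, $P_{+1+}$, $P_{++1}$, $P_{+11}$.
\end{itemize}
In (ii) the values that are kept depend on $(b,c)$: the value $b$ is present anyway, so the value to remove is $\bar b$.

\emph{Independence.} The $\alpha_{bc}$ are free variables, so a relation among the images splits according to the monomial in the $\alpha$'s. A monomial $\alpha_{bc}\alpha_{b'c'}$ comes from a single product in (i), with the nonzero cofactor $t^2\beta_b\beta_{b'}\gamma_c\gamma_{c'}$. The monomial $\alpha_{bc}$ comes from four products in (ii), with cofactors $t^2\beta_b\gamma_c$, $t^2\beta_b^2\gamma_c$, $t^2\beta_b\gamma_c^2$, $t^2\beta_b^2\gamma_c^2$; these are distinct monomials in the algebraically independent elements $t,\beta_b,\gamma_c$. The products in (iii) map to the nine monomials $t^2\beta_1^i\gamma_1^j$ with $0\le i,j\le2$. Therefore every quadric in $\ker\Phi$ is a combination of differences of products in (iii) with the same image.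

\emph{Coincidences.} Ten products give nine monomials; the only coincidence is that $P_{+1+}P_{++1}$ and $P_{+11}P_{+++}$ both map to $t^2\beta_1\gamma_1$. With $p_{bc}=P_{+bc}$,
\[
P_{+1+}P_{++1}-P_{+11}P_{+++}=(p_{11}+p_{12})(p_{11}+p_{21})-p_{11}(p_{11}+p_{12}+p_{21}+p_{22})=-q .
\]
So $(\ker\Phi)_2=\mathbb{C}q$, and $(R/\ker\Phi)_2$ has dimension $10+16+9=35$.

The general proof has the same three steps. Section~\ref{sec:partial} sets up the marginals that map to monomials, Section~\ref{sec:equal} explains every coincidence by a d-separation, Section~\ref{sec:normal} does the rewriting, and Section~\ref{sec:indep} proves independence. The last step contains a difficulty that the collider does not show.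

\section{Ancestral assignments and their monomials}\label{sec:partial}

To speak of monomials we need a ring in which all the parameters are free. Let $T$ be the polynomial ring over $\Bbbk$ in independent variables $\theta^{(i)}_{v|w}$, for all $i\in V$, \emph{all} $v\in[d_i]$, and all states $w$ of $X_{\mathrm{pa}(i)}$. Let $\bar T$ be the quotient of $T$ by the elements $\sum_{v}\theta^{(i)}_{v|w}-1$, let $\pi:T\to\bar T$ be the quotient map, and write $\bar\theta^{(i)}_{v|w}=\pi(\theta^{(i)}_{v|w})$. From now on $\theta$ denotes the free variables; the parameters of Section~\ref{sec:intro} are the $\bar\theta$. Each relation can be solved for any one of its variables. Hence: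
\begin{equation}\label{eq:star}
\text{for any choice of } e_i\in[d_i],\ \bar T \text{ is the polynomial ring in the } \bar\theta^{(i)}_{v|w} \text{ with } v\ne e_i .
\end{equation}
The choice $e_i=d_i$ shows $\Bbbk[E]=\bar T[t]$. The freedom to choose $e_i$ differently will be used constantly.

An \emph{assignment} $x$ is a state of $X_S$ for some $S\subseteq V$, its \emph{domain} $\mathrm{dom}\,x=S$; the empty domain is allowed. Put $P_x=\sum P_u$, the sum over all full assignments $u$ extending $x$. The assignment is \emph{ancestral} if its domain is, and then it has a monomial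
\[
\mu(x)=\prod_{i\in\mathrm{dom}\,x}\theta^{(i)}_{x_i|x_{\mathrm{pa}(i)}}\in T .
\]
If $j\notin\mathrm{dom}\,x$ and $v\in[d_j]$, let $x^{j\mapsto v}$ be the extension of $x$ to $\mathrm{dom}\,x\cup\{j\}$ with value $v$ at $j$.

\begin{lemma}\label{lem:marginal}
Let $x$ be an ancestral assignment.
\begin{itemize}
\item[(a)] If $j\notin\mathrm{dom}\,x$ and $\mathrm{pa}(j)\subseteq\mathrm{dom}\,x$, then each $x^{j\mapsto v}$ is ancestral, and
\[
P_x=\sum_{v\in[d_j]}P_{x^{j\mapsto v}},\qquad \pi(\mu(x))=\sum_{v\in[d_j]}\pi(\mu(x^{j\mapsto v})).
\]
\item[(b)] $\Phi(P_x)=t\,\pi(\mu(x))$.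
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first identity sorts the extensions $u$ of $x$ by $u_j$. The second follows from $\mu(x^{j\mapsto v})=\theta^{(j)}_{v|x_{\mathrm{pa}(j)}}\mu(x)$ and $\sum_v\bar\theta^{(j)}_{v|w}=1$.

(b) We use downward induction on $|\mathrm{dom}\,x|$. For a full assignment this is the definition of $\Phi$. Otherwise let $j$ be the largest vertex outside $\mathrm{dom}\,x$. Its parents have larger labels, so they lie in $\mathrm{dom}\,x$, and (a) reduces the claim to the assignments $x^{j\mapsto v}$.
\end{proof}

The hypothesis on the domain matters: for the edge $2\to1$ with $d_2=2$, the marginal $P_{1+}$ maps to $t(\bar\theta^{(1)}_{1|1}\bar\theta^{(2)}_1+\bar\theta^{(1)}_{1|2}\bar\theta^{(2)}_2)$, a sum of two terms that the relations do not collapse. This is why ancestral sets appear in Theorem~\ref{thm:main}.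

A \emph{pair} is an ordered pair $(x,x')$ of ancestral assignments; we call $x$ and $x'$ its two \emph{copies}. Put $M(x,x')=\mu(x)\mu(x')$. By Lemma~\ref{lem:marginal}(b),
\begin{equation}\label{eq:phi}
\Phi(P_xP_{x'})=t^2\,\pi(M(x,x')).
\end{equation}
Let $\Gamma$ be the finite set of all monomials $M(x,x')$, and $\Bbbk\Gamma\subseteq T$ the free module that they span. Every monomial $m\in T$ factors as $m=m_1\cdots m_n$, where $m_i$ is a monomial in the variables $\theta^{(i)}$. For $m=M(x,x')$, the degree of $m_i$ is the number of copies whose domain contains $i$, and $m_i$ records, for these copies, the value at $i$ together with the values at $\mathrm{pa}(i)$. It does not record which copy is which.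

\section{Equal monomials and d-separation}\label{sec:equal}

Different pairs can have the same monomial. For two isolated vertices, take $x$ with $x_1=1$ on the domain $\{1\}$ and $x'$ with $x'_2=1$ on the domain $\{2\}$. Moving the value at vertex $2$ to the other copy gives $y=(1,1)$ and $y'$ empty, with the same monomial $\theta^{(1)}_1\theta^{(2)}_1$. The difference $P_{1+}P_{+1}-P_{11}P_{++}$ is the familiar equation of independence. In general, two pairs with the same monomial differ by exchanging the data of the two copies at some set $B$ of vertices while keeping it at another set $A$, and the graph must d-separate $A$ from $B$.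

\begin{lemma}\label{lem:equal}
If $M(x,x')=M(y,y')$ in $T$, then $P_xP_{x'}-P_yP_{y'}\in(I_{\mathrm{anc}})_2$.
\end{lemma}

\begin{proof}
Let $m$ be the common monomial. Extend each of the four assignments to $V$ by the symbol $*$ outside its domain. The factor $m_i$ determines the multiset of values at $i$, so
\[
\{x_i,x'_i\}=\{y_i,y'_i\}\quad\text{as multisets in }[d_i]\cup\{*\},\text{ for every } i\in V .
\]
Let $U=\mathrm{dom}\,x\cup\mathrm{dom}\,x'$; it is ancestral, and outside $U$ all four assignments are $*$. Let $C=\{i\in U:x_i=x'_i\}$; on $C$ all four assignments have the same value, which is not $*$. At a vertex $i\in U\setminus C$ we have $x_i\ne x'_i$, so exactly one of $(y_i,y'_i)=(x_i,x'_i)$ and $(y_i,y'_i)=(x'_i,x_i)$ holds. Let $A$ be the set of $i\in U\setminus C$ of the first kind and $B$ the set of those of the second kind. Then $U$ is the disjoint union of $A$, $B$, $C$.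

\emph{Step 1: for $i\in U$, the set $\{i\}\cup\mathrm{pa}(i)$ does not meet both $A$ and $B$.} Exchanging $x\leftrightarrow x'$ and $y\leftrightarrow y'$ simultaneously changes neither $A$ nor $B$, so we may assume $i\in\mathrm{dom}\,x$. The variable $\theta^{(i)}_{x_i|x_{\mathrm{pa}(i)}}$ divides $\mu(y)\mu(y')$, so some $z\in\{y,y'\}$ agrees with $x$ on $\{i\}\cup\mathrm{pa}(i)$. For $k\in A$ we have $y'_k=x'_k\ne x_k$, and for $k\in B$ we have $y_k=x'_k\ne x_k$. So if $\{i\}\cup\mathrm{pa}(i)$ met both $A$ and $B$, then neither $y'$ nor $y$ would agree with $x$ on it.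

\emph{Step 2: $C$ d-separates $A$ from $B$.} Suppose a path from a vertex of $A$ to a vertex of $B$ is not blocked by $C$. We first show that it lies in $U$. Each collider lies in $C$ or has a descendant in $C$, so it lies in the ancestral set $U$. From a non-collider, at least one path edge points away; following the path in that direction as long as the edges point forward, we stop at a collider or at an endpoint. So every non-collider is an ancestor of a vertex of $U$, and lies in $U$.

The endpoints and the non-colliders are not in $C$. Delete from the path the colliders that lie in $C$. The remaining vertices lie in $A\cup B$. No two colliders are adjacent on the path, since the edge between them would have to point into both. Hence two consecutive remaining vertices are either the two ends of an edge $k\to i$, or two parents of a deleted collider $i$. In both cases they lie in $\{i\}\cup\mathrm{pa}(i)$ with $i\in U$, and by Step~1 they lie both in $A$ or both in $B$. So the two endpoints lie in the same one of the disjoint sets $A$ and $B$, a contradiction.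

\emph{Step 3: expansion into minors.} If $B=\emptyset$ then $(y,y')=(x,x')$, and if $A=\emptyset$ then $(y,y')=(x',x)$; the difference is zero. Otherwise $A\perp\!\!\!\perp B\mid C$ is in $\mathrm{global}(G)$ and $A\cup B\cup C=U$ is ancestral. Let $c=x_C$. Let $a$ and $a'$ range over the states of $X_A$ that agree with $x$ and with $x'$, respectively, wherever these are not $*$; let $b$ and $b'$ range in the same way over states of $X_B$. Then $P_x=\sum_{a,b}P_{abc}$ and $P_{x'}=\sum_{a',b'}P_{a'b'c}$. The assignment $y$ equals $x$ on $A$ and $x'$ on $B$, so $P_y=\sum_{a,b'}P_{ab'c}$; the assignment $y'$ equals $x'$ on $A$ and $x$ on $B$, so $P_{y'}=\sum_{a',b}P_{a'bc}$. Therefore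
\[
P_xP_{x'}-P_yP_{y'}=\sum_{a,b,a',b'}\bigl(P_{abc}P_{a'b'c}-P_{ab'c}P_{a'bc}\bigr),
\]
and each summand is an ancestral minor or zero.
\end{proof}

Degree two is essential here: with two copies there are only two ways to place the data at a vertex, and this produces the two sides $A$ and $B$ of an independence statement.

\begin{remark}\label{rem:converse}
Conversely, every ancestral minor is such a coincidence. Let $C$ d-separate $A$ from $B$ with $U=A\cup B\cup C$ ancestral. No edge joins $A$ to $B$, since a path without interior vertices is never blocked. Suppose $k\in A$ and $l\in B$ are parents of $i\in U$. If $i\in A\cup B$, one of the edges $k\to i$, $l\to i$ joins $A$ to $B$; if $i\in C$, the path $k\to i\leftarrow l$ is not blocked. So for each $i\in U$ the set $\{i\}\cup\mathrm{pa}(i)$ lies in $A\cup C$ or in $B\cup C$. This gives $M(abc,a'b'c)=M(ab'c,a'bc)$ factor by factor, and \eqref{eq:phi} shows $I_{\mathrm{anc}}\subseteq\ker\Phi$ without Theorem~\ref{thm:known}.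
\end{remark}

By Lemma~\ref{lem:equal} there is a well-defined linear map
\[
\Psi:\Bbbk\Gamma\to R_2/(I_{\mathrm{anc}})_2,\qquad M(x,x')\mapsto P_xP_{x'} .
\]
The theorem will follow once we know that $f\in\Bbbk\Gamma$ and $\pi(f)=0$ imply $\Psi(f)=0$. Both maps respect the same elementary relations: in the situation of Lemma~\ref{lem:marginal}(a), multiplying by $P_{x'}$ and by $\pi(\mu(x'))$ shows that
\begin{equation}\label{eq:elementary}
M(x,x')-\sum_{v\in[d_j]}M(x^{j\mapsto v},x')\ \in\ \ker\Psi\cap\ker\pi .
\end{equation}
We use these relations to reduce every $f$ to a normal form, and then show that $\pi$ is injective on normal forms.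

\section{Normal monomials}\label{sec:normal}

Relation \eqref{eq:elementary} removes one value $e$ at a vertex $j$ from a copy, provided that no child of $j$ belongs to that copy; otherwise deleting $j$ would leave a non-ancestral domain. So the value to remove must be one that no child of $j$ uses. For a monomial $m\in T$ and a vertex $k$ put
\begin{align*}
\mathrm{val}_k(m)&=\{v:\ \theta^{(k)}_{v|w}\text{ divides } m\text{ for some }w\},\\
\mathrm{read}_k(m)&=\{w_k:\ \theta^{(i)}_{v|w}\text{ divides } m\text{ for some child } i \text{ of } k \text{ and some } v\}.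
\end{align*}
These are the values taken at $k$ and the values of $k$ read by its children. The set $\mathrm{val}_k(m)$ depends only on $m_k$, and $\mathrm{read}_k(m)$ depends only on the factors $m_i$ with $i<k$. For $m\in\Gamma$ we have $\mathrm{read}_k(m)\subseteq\mathrm{val}_k(m)$, because a copy containing a child of $k$ contains $k$, and $|\mathrm{val}_k(m)|\le2$.

Fix once and for all, for each vertex $k$ and each proper subset $L\subsetneq[d_k]$, an element $e_k(L)\in[d_k]\setminus L$.

\begin{definition}\label{def:normal}
A monomial $m\in\Gamma$ is \emph{normal at $k$} if $\mathrm{read}_k(m)=[d_k]$ or $e_k(\mathrm{read}_k(m))\notin\mathrm{val}_k(m)$. It is \emph{normal} if it is normal at every vertex. The set of normal monomials is $\Gamma^{\mathrm{nor}}$.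
\end{definition}

For the binary collider with $e_k(\emptyset)=2$, the normal monomials are the $35$ monomials of the products (i)--(iii) of Section~\ref{sec:collider}.

\begin{lemma}\label{lem:reduce}
For every $f\in\Bbbk\Gamma$ there is a linear combination $f'$ of normal monomials with $\Psi(f')=\Psi(f)$ and $\pi(f')=\pi(f)$.
\end{lemma}

\begin{proof}
We treat the vertices $j=1,\dots,n$ in this order, children before parents. Suppose all monomials of $f$ are normal at the vertices below $j$, and let $m=M(x,x')$ be a monomial of $f$ that is not normal at $j$. Put $e=e_j(\mathrm{read}_j(m))$. Then $e\in\mathrm{val}_j(m)$, and since $M(x,x')=M(x',x)$ we may assume $x_j=e$. No child of $j$ lies in $\mathrm{dom}\,x$, for otherwise $e\in\mathrm{read}_j(m)$. So the restriction $z$ of $x$ to $\mathrm{dom}\,x\setminus\{j\}$ is ancestral, and $x=z^{j\mapsto e}$. By \eqref{eq:elementary}, replacing $m$ by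
\[
M(z,x')-\sum_{v\ne e}M(z^{j\mapsto v},x')
\]
changes neither $\Psi(f)$ nor $\pi(f)$. Each new monomial differs from $m$ only in the $j$-th factor, where a variable $\theta^{(j)}_{e|w}$ is deleted or replaced by $\theta^{(j)}_{v|w}$ with $v\ne e$. The sets $\mathrm{read}_k$ for $k\le j$ and $\mathrm{val}_k$ for $k<j$ are unchanged. So normality below $j$ persists, the element $e$ is the same for the new monomials, and the number of factors $\theta^{(j)}_{e|\cdot}$ has dropped by one. This number is at most two, so after at most two rounds all monomials are normal at $j$.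
\end{proof}

\section{Linear independence of the normal monomials}\label{sec:indep}

We want to show that the images of the normal monomials in $\bar T$ are linearly independent. The natural approach is to strip off the factors $m_1,m_2,\dots$ one at a time. At vertex $1$ normality says that the value $e_1(\emptyset)$ does not occur, so by \eqref{eq:star} the factors $m_1$ map to distinct monomials in free variables, and a relation splits according to $m_1$. To continue, we must remember which values of the later vertices $m_1$ has read, since normality at these vertices depends on them. This is the first piece of bookkeeping, a family of sets $K_k$. The argument breaks down when all values of a vertex have been read, which happens for binary vertices.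

\begin{example}\label{ex:hard}
Take the chain $3\to2\to1$ with $d_1=d_2=2$, $d_3=3$, and $e_1(\emptyset)=2$. The normal monomials with $m_1=\theta^{(1)}_{1|1}\theta^{(1)}_{1|2}$ are the nine monomials with $m_2=\theta^{(2)}_{1|w}\theta^{(2)}_{2|w'}$ and $m_3=\theta^{(3)}_w\theta^{(3)}_{w'}$, for $w,w'\in[3]$. Put $\alpha_w=\bar\theta^{(2)}_{1|w}$ and $\gamma_w=\bar\theta^{(3)}_w$. The images $\alpha_w(1-\alpha_{w'})$ of the factors $m_2$ are linearly dependent: $\alpha_w(1-\alpha_{w'})-\alpha_{w'}(1-\alpha_w)=\alpha_w-\alpha_{w'}$, and these differences sum to zero over $(w,w')=(1,2),(2,3),(3,1)$. So a relation does not split according to $m_2$. But in a relation $\sum c_{ww'}\,\alpha_w(1-\alpha_{w'})\gamma_w\gamma_{w'}=0$, the coefficient of the linear monomial $\alpha_w$ gives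
\[
c_{w1}\gamma_w\gamma_1+c_{w2}\gamma_w\gamma_2+c_{w3}\gamma_w\gamma_3=0 .
\]
Again all values occur, now at vertex $3$, and again the linear term helps. For $w=1$, substitute $\gamma_3=1-\gamma_1-\gamma_2$: only the last product has a linear term, so $c_{13}=0$, and then $c_{11}=c_{12}=0$. The cases $w=2,3$ follow by permuting the values.
\end{example}

The three monomials in the last display come from different factors $m_2$, and no value at vertex $3$ is missing from all of them. What they share is that they have degree two and contain the prescribed value $w$. The induction therefore needs a second piece of bookkeeping: a set $H$ of vertices at which no value is excluded, but the degree is two and at least one value is prescribed.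

Put $V_j=\{j,\dots,n\}$ for $1\le j\le n+1$. Since $\mathrm{pa}(i)\subseteq V_{i+1}$, the set $V_j$ is ancestral and contains no child of $j$. Let $T_{\ge j}\subseteq T$ be the polynomial ring in the $\theta^{(i)}$ with $i\ge j$, and $\bar T_{\ge j}=\pi(T_{\ge j})$. By \eqref{eq:star}, for each $e\in[d_j]$ the ring $\bar T_{\ge j}$ is a polynomial ring over $\bar T_{\ge j+1}$ in the variables $\bar\theta^{(j)}_{v|w}$ with $v\ne e$.

\begin{definition}\label{def:context}
A \emph{context at level $j$} consists of subsets $K_k\subseteq[d_k]$ for $k\in V_j$ and a subset $H\subseteq V_j$, such that $K_h\ne\emptyset$ for all $h\in H$. Let $N_j(K,H)$ be the set of monomials $m=M(x,x')$, for pairs with $\mathrm{dom}\,x,\mathrm{dom}\,x'\subseteq V_j$, such that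
\begin{itemize}
\item[(N1)] $K_k\subseteq\mathrm{val}_k(m)$ for all $k\in V_j$;
\item[(N2)] $\deg m_h=2$ for all $h\in H$;
\item[(N3)] for each $k\in V_j\setminus H$, with $L=K_k\cup\mathrm{read}_k(m)$, either $L=[d_k]$ or $e_k(L)\notin\mathrm{val}_k(m)$.
\end{itemize}
\end{definition}

At level $1$, the context with $H=\emptyset$ and all $K_k=\emptyset$ gives $N_1(K,H)=\Gamma^{\mathrm{nor}}$. The next lemma describes two ways of passing from level $j$ to level $j+1$. The first remembers everything that $m_j$ reads. The second remembers only what one of the two variables in $m_j$ reads, so that monomials with different $m_j$ land in the same family, as in Example~\ref{ex:hard}.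

\begin{lemma}\label{lem:transition}
Let $(K,H)$ be a context at level $j\le n$, let $m\in N_j(K,H)$, and write $m=m_j\nu$ with $\nu\in T_{\ge j+1}$.
\begin{itemize}
\item[(a)] Put $K'_k=K_k\cup\mathrm{read}_k(m_j)$ for $k>j$ and $H'=H\setminus\{j\}$. Then $(K',H')$ is a context at level $j+1$ and $\nu\in N_{j+1}(K',H')$.
\item[(b)] Suppose $m_j=\theta^{(j)}_{a|w}\theta^{(j)}_{b|w'}$. Put $K''_k=K_k\cup\{w_k\}$ for $k\in\mathrm{pa}(j)$, $K''_k=K_k$ for the other $k>j$, and $H''=(H\setminus\{j\})\cup\mathrm{pa}(j)$. Then $(K'',H'')$ is a context at level $j+1$ that does not depend on $w'$, and $\nu\in N_{j+1}(K'',H'')$. Moreover $w'$ is determined by $\nu$ and $w$.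
\end{itemize}
\end{lemma}

\begin{proof}
Let $m=M(x,x')$. As $j$ has no child in $V_j$, the restrictions of $x$ and $x'$ to $V_{j+1}$ are ancestral, and they form a pair with monomial $\nu$. For $k>j$ we have $\nu_k=m_k$, hence $\mathrm{val}_k(\nu)=\mathrm{val}_k(m)$, and $\mathrm{read}_k(m)=\mathrm{read}_k(m_j)\cup\mathrm{read}_k(\nu)$.

(a) For $h\in H'$ we have $K'_h\supseteq K_h\ne\emptyset$, so $(K',H')$ is a context. Condition (N1) holds since $K_k$ and $\mathrm{read}_k(m_j)\subseteq\mathrm{read}_k(m)$ are contained in $\mathrm{val}_k(m)$. Condition (N2) holds since $H'\subseteq H$. For $k>j$ outside $H'$ we have $k\notin H$ and $K'_k\cup\mathrm{read}_k(\nu)=K_k\cup\mathrm{read}_k(m)$, so (N3) for $\nu$ is (N3) for $m$.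

(b) For $h\in H''$ the set $K''_h$ contains $w_h$ or the nonempty set $K_h$, so $(K'',H'')$ is a context. Since $\deg m_j=2$, both copies contain $j$, hence $\mathrm{pa}(j)$, and one has the values $w$ on $\mathrm{pa}(j)$ and the other $w'$. So for $k\in\mathrm{pa}(j)$ we have $\deg\nu_k=2$ and $\mathrm{val}_k(\nu)=\{w_k,w'_k\}$. This gives (N1) and (N2). It also determines $w'_k$: it is $w_k$ if $\mathrm{val}_k(\nu)=\{w_k\}$, and the other element of $\mathrm{val}_k(\nu)$ otherwise. For $k>j$ outside $H''$ we have $k\notin H$ and $k\notin\mathrm{pa}(j)$, so $K''_k=K_k$ and $\mathrm{read}_k(\nu)=\mathrm{read}_k(m)$, and (N3) is inherited.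
\end{proof}

The parents of $j$ must be put into $H''$ in (b): the value $w'_k$ is forgotten, so (N3) for the set $K''_k\cup\mathrm{read}_k(\nu)$ might exclude precisely $w'_k$.

\begin{proposition}\label{prop:indep}
Let $1\le j\le n+1$ and let $(K,H)$ be a context at level $j$. If $f$ is a $\Bbbk$-linear combination of monomials in $N_j(K,H)$ and $\pi(f)=0$, then $f=0$.
\end{proposition}

\begin{proof}
We use downward induction on $j$. For $j=n+1$ the only monomial is $1$, and $\pi(1)=1$. Let $j\le n$, assume the statement at level $j+1$, and drop the superscript $(j)$ from the variables at vertex $j$. Let $f\ne0$ be a combination of monomials in $N_j(K,H)$ with $\pi(f)=0$; we derive a contradiction. Group the terms by their $j$-th factor: $f=\sum_s s\,g_s$, where $s$ runs over monomials in the variables $\theta^{(j)}$ and $g_s\in T_{\ge j+1}$. The induction hypothesis gives two tools.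
\begin{itemize}
\item[(A)] \emph{If $\pi(g_s)=0$, then $g_s=0$.} By Lemma~\ref{lem:transition}(a), all monomials of $g_s$ lie in one set $N_{j+1}(K',H')$, since $(K',H')$ depends only on $s$ and $(K,H)$.
\item[(B)] \emph{Fix values $a\ne b$ and a state $w$, and put $s(w')=\theta_{a|w}\theta_{b|w'}$. If $\sum_{w'}\pi(g_{s(w')})=0$, then $g_{s(w')}=0$ for all $w'$.} By Lemma~\ref{lem:transition}(b), all monomials of $\sum_{w'}g_{s(w')}$ lie in one set $N_{j+1}(K'',H'')$, so this sum is zero. A monomial $\nu$ determines $w'$, so different summands have no monomial in common, and each summand is zero.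
\end{itemize}

Call a value $e\in[d_j]$ \emph{missing} if no $s$ with $g_s\ne0$ is divisible by a variable $\theta_{e|w}$. No value is missing. Indeed, if $e$ were missing, the $\pi(s)$ with $g_s\ne0$ would be distinct monomials in the polynomial variables $\bar\theta_{v|w}$, $v\ne e$, over $\bar T_{\ge j+1}$. Then $\sum_s\pi(s)\pi(g_s)=0$ would give $\pi(g_s)=0$ for all $s$, and $f=0$ by (A).

\emph{Case 1: $j\notin H$ and $K_j\ne[d_j]$.} No child of $j$ lies in $V_j$, so $\mathrm{read}_j(m)=\emptyset$ for all monomials $m$ of $f$. By (N3) the value $e_j(K_j)$ is missing, a contradiction.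

\emph{Case 2: $j\in H$ or $K_j=[d_j]$.} We claim that $K_j\neq\emptyset$ and that every $s$ with $g_s\ne0$ has degree two. If $j\in H$, this is the definition of a context and (N2). If $K_j=[d_j]$, then (N1) and $d_j\ge2$ show that $s$ involves at least two values, so it has degree two (and $d_j=2$). Fix $a\in K_j$; by (N1) every such $s$ is divisible by some $\theta_{a|w}$. Since $d_j\ge2$, there is a value $e\ne a$. Expand $\pi(f)$ in the polynomial variables $\bar\theta_{v|w}$, $v\ne e$. If $s$ does not involve the value $e$, then $\pi(s)$ is a monomial of degree two. If it does, then $s=\theta_{a|w}\theta_{e|w'}$ for unique $w,w'$, and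
\[
\pi(s)=\bar\theta_{a|w}-\sum_{v\ne e}\bar\theta_{a|w}\bar\theta_{v|w'} .
\]
So the coefficient of the linear monomial $\bar\theta_{a|w}$ in $\pi(f)=0$ is $\sum_{w'}\pi(g_{\theta_{a|w}\theta_{e|w'}})$, and it vanishes for every $w$. By (B), $g_s=0$ for all $s$ that involve $e$. Thus $e$ is missing, a contradiction.
\end{proof}

\begin{remark}\label{rem:hyp}
Both hypotheses used in Case~2 are needed for the proposition. Without $K_h\ne\emptyset$: for the binary collider at level $1$ with $H=\{1\}$ and all $K_k=\emptyset$, conditions (N1)--(N3) hold for all $36$ monomials $M(u,u')$ with $u,u'$ full, because $\mathrm{val}_k=\mathrm{read}_k$ for $k=2,3$; the quadric $q$ of Section~\ref{sec:collider} is a relation among their images. Without $d_i\ge2$: for the edge $2\to1$ with $d_1=2$, $d_2=1$ and $e_1(\emptyset)=2$, the monomials $\theta^{(1)}_{1|1}\theta^{(2)}_1$ and $\theta^{(1)}_{1|1}(\theta^{(2)}_1)^2$ are both normal and have the same image.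
\end{remark}

\section{Proof of the theorem and consequences}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $Q=\sum q_{uu'}P_uP_{u'}\in R_2$ with $\Phi(Q)=0$, and put $f=\sum q_{uu'}M(u,u')\in\Bbbk\Gamma$. Then $\Psi(f)$ is the class of $Q$ modulo $(I_{\mathrm{anc}})_2$, and \eqref{eq:phi} gives $t^2\pi(f)=\Phi(Q)=0$ in $\bar T[t]$, so $\pi(f)=0$. By Lemma~\ref{lem:reduce} there is a combination $f'$ of normal monomials with $\Psi(f')=\Psi(f)$ and $\pi(f')=0$. By Proposition~\ref{prop:indep} at level $1$, with $H=\emptyset$ and all $K_k=\emptyset$, we get $f'=0$. Hence $\Psi(f)=0$, that is, $Q\in(I_{\mathrm{anc}})_2$. This proves the first assertion.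

Next, $I_{\mathrm{global}(G)}\subseteq\ker\Phi$. Over $\mathbb{C}$ this follows from Theorem~\ref{thm:known}, since every ideal is contained in its saturation. A generating minor has integer coefficients, and its image under $\Phi$ over $\mathbb{Z}$ lies in $\mathbb{Z}[E]\subseteq\mathbb{C}[E]$ and vanishes there. So the image vanishes over $\mathbb{Z}$, and then over $\Bbbk$ by applying $\mathbb{Z}\to\Bbbk$ to the coefficients. We now have
\[
(I_{\mathrm{anc}})_2\subseteq(I_{\mathrm{global}(G)})_2\subseteq(\ker\Phi)_2\subseteq(I_{\mathrm{anc}})_2 ,
\]
so the three modules are equal. The ideals $I_{\mathrm{anc}}$ and $I_{\mathrm{global}(G)}$ are generated by their quadrics, so both equal the ideal generated by $(\ker\Phi)_2$.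
\end{proof}

The normal monomials also count the quadrics.

\begin{theorem}\label{thm:basis}
Choose for each $m\in\Gamma^{\mathrm{nor}}$ a pair $(x,x')$ with $M(x,x')=m$. The classes of the products $P_xP_{x'}$ form a $\Bbbk$-basis of $(R/\ker\Phi)_2$. Hence $(\ker\Phi)_2$ has rank $\binom{D+1}{2}-|\Gamma^{\mathrm{nor}}|$, independently of $\Bbbk$.
\end{theorem}

\begin{proof}
The map $\Phi$ identifies $(R/\ker\Phi)_2$ with $\Phi(R_2)$, which is $t^2\pi(\Bbbk\Gamma)$ by \eqref{eq:phi}, and it sends $P_xP_{x'}$ to $t^2\pi(M(x,x'))$. The images of the normal monomials span $\pi(\Bbbk\Gamma)$ by Lemma~\ref{lem:reduce} and are linearly independent by Proposition~\ref{prop:indep}.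

The module $R_2$ is free of rank $\binom{D+1}{2}$. Over $\mathbb{Z}$, the exact sequence $0\to(\ker\Phi)_2\to R_2\to(R/\ker\Phi)_2\to0$ consists of finitely generated free abelian groups and splits, so the rank of the kernel is as stated. Tensoring with $\Bbbk$ keeps the split sequence exact. The natural map from the tensored quotient to $(R/\ker\Phi)_2$ over $\Bbbk$ sends the basis above to the basis above, so it is an isomorphism. Therefore $(\ker\Phi)_2$ over $\Bbbk$ is the tensored kernel, a free module of the same rank.
\end{proof}

\begin{example}\label{ex:chain}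
Let $G$ be the chain $3\to2\to1$ with all $d_i=2$ and $e_k(\emptyset)=2$; the elements $e_k(\{1\})=2$ and $e_k(\{2\})=1$ are forced. Fix a value $v$ and consider the products $m_2m_3$ in which $m_2$ uses only the value $v$ and which are normal at vertex $3$. Write $\beta_w=\theta^{(2)}_{v|w}$ and $\gamma_w=\theta^{(3)}_w$. They are:
\[
\begin{array}{c|c|c}
m_2 & m_3 & \text{number}\\ \hline
1 & 1,\ \gamma_1,\ \gamma_1^2 & 3\\
\beta_w\ (w=1,2) & \gamma_w,\ \gamma_w^2 & 4\\
\beta_w^2\ (w=1,2) & \gamma_w^2 & 2\\
\beta_1\beta_2 & \gamma_1\gamma_2 & 1
\end{array}
\]
Normality at vertex $1$ says that $m_1$ uses only the value $1$. If $m_1=1$, then $v=1$ and all rows are allowed: $10$ monomials. If $m_1=\theta^{(1)}_{1|v}$, then $m_2$ uses only $v$ and has positive degree: $2\cdot7=14$ monomials. If $m_1=(\theta^{(1)}_{1|v})^2$, then $m_2$ uses only $v$ and has degree two: $2\cdot3=6$ monomials. If $m_1=\theta^{(1)}_{1|1}\theta^{(1)}_{1|2}$, then $m_2=\theta^{(2)}_{1|w}\theta^{(2)}_{2|w'}$ and $m_3=\gamma_w\gamma_{w'}$: $4$ monomials. So $|\Gamma^{\mathrm{nor}}|=10+14+6+4=34=\binom{9}{2}-2$, in agreement with the two minors $P_{1c1}P_{2c2}-P_{1c2}P_{2c1}$,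 $c=1,2$, of $1\perp\!\!\!\perp3\mid2$.
\end{example}

\begin{corollary}\label{cor:prime}
Let $\Bbbk=\mathbb{C}$. The following are equivalent:
\begin{itemize}
\item[(i)] $\ker\Phi$ is generated by quadrics;
\item[(ii)] $\ker\Phi=I_{\mathrm{global}(G)}$;
\item[(iii)] $I_{\mathrm{global}(G)}$ is prime.
\end{itemize}
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:main}, $I_{\mathrm{global}(G)}$ is the ideal generated by the quadrics of $\ker\Phi$, so (i) and (ii) are equivalent. Since $\ker\Phi$ is prime, (ii) implies (iii). Assume (iii). Each factor of the polynomial $p$ of Theorem~\ref{thm:known} is $P_x$ for an assignment $x$ with the ancestral domain $V_{r+1}$, so by Lemma~\ref{lem:marginal}(b) its image under $\Phi$ is $t$ times a product of nonzero polynomials $\bar\theta^{(i)}_{v|w}$. As $\mathbb{C}[E]$ is a domain, $\Phi(p)\ne0$, so $p\notin\ker\Phi\supseteq I_{\mathrm{global}(G)}$. If $p^Nf$ lies in the prime ideal $I_{\mathrm{global}(G)}$, then so does $f$. Hence $I_{\mathrm{global}(G)}=I_{\mathrm{global}(G)}:p^\infty=\ker\Phi$ by Theorem~\ref{thm:known}.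
\end{proof}

\begin{thebibliography}{1}

\bibitem{slmath}
\emph{Ideals Associated To Bayesian Networks},
\texttt{https://\allowbreak legacy.slmath.org/\allowbreak workshops/\allowbreak 200/\allowbreak schedules/\allowbreak 1092/\allowbreak documents/\allowbreak 3716/\allowbreak assets/\allowbreak 33661}.

\end{thebibliography}
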